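\title{Monotone triangles with reversed bottom row and vertically symmetric alternating sign matrices}

\begin{abstract}
The number of monotone triangles with bottom row $k_1<\dots<k_n$ is given by a polynomial $\alpha(n;k_1,\dots,k_n)$. We prove the conjecture that $\alpha(2m+1;2m+1,2m,\dots,1)=(-1)^m\alpha(m;2,4,\dots,2m)$. The proof writes $\alpha(n;n,\dots,1)$ as the value at $(1,\dots,1)$ of a symmetric polynomial in $n$ variables and identifies this polynomial, for every $n$, with the quotient of an $n\times n$ determinant by an explicit product. We also show that $\alpha(n;n,\dots,1)=0$ for even $n$ and that $\alpha(2m;2m,2m,\dots,2,2)=\alpha(m;2,4,\dots,2m)$.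
\end{abstract}

\section{Introduction}

A \emph{monotone triangle} with $n$ rows is an array of integers $(a_{i,j})_{1\le j\le i\le n}$ whose rows are strictly increasing, $a_{i,1}<\dots<a_{i,i}$, and whose consecutive rows interlace weakly, $a_{i+1,j}\le a_{i,j}\le a_{i+1,j+1}$. Row $n$ is the \emph{bottom row}. For example,
\[
\begin{array}{ccccc} & & 3 & & \\ & 2 & & 5 & \\ 2 & & 4 & & 6\end{array}
\]
is a monotone triangle with bottom row $(2,4,6)$. There is a polynomial $\alpha(n;k_1,\dots,k_n)$ whose value at every strictly increasing integer sequence is the number of monotone triangles with that bottom row. With the operators $E_xp(x)=p(x+1)$ and $\Delta_x=E_x-\mathrm{id}$, Fischer's formula \cite{Fischer} reads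
\begin{equation}\label{eq:operator}
\alpha(n;k_1,\dots,k_n)=\prod_{1\le p<q\le n}\bigl(\mathrm{id}+E_{k_p}\Delta_{k_q}\bigr)\prod_{1\le i<j\le n}\frac{k_j-k_i}{j-i}.
\end{equation}
The counting property determines the polynomial: in the coordinates $k_1,k_2-k_1,\dots,k_n-k_{n-1}$ the strictly increasing sequences form a product of infinite sets, and a polynomial that vanishes on such a product is zero. So $\alpha$ has a well-defined value at every integer point, increasing or not.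

\subsection*{Alternating sign matrices}
An \emph{alternating sign matrix} (ASM) is a square matrix with entries in $\{0,1,-1\}$ in which all partial sums of rows (from the left) and of columns (from the top) lie in $\{0,1\}$, and every row and column sums to $1$. Given a monotone triangle with $m$ rows and entries in $\{1,\dots,M\}$, let $u_i\in\{0,1\}^M$ be the indicator vector of row $i$, put $u_0=0$, and form the $m\times M$ matrix with rows $u_i-u_{i-1}$. Its partial column sums are the entries of the $u_i$. Its partial row sums are the differences $\#\{j:a_{i,j}\le x\}-\#\{j:a_{i-1,j}\le x\}$, and the two interlacing inequalities say exactly that these are $\ge0$ and $\le1$. Hence $\alpha(n;1,\dots,n)$ counts ASMs of size $n$.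

Let $A_V(2m+1)$ be the number of ASMs of size $(2m+1)\times(2m+1)$ that are symmetric in the vertical axis. It is known that
\begin{equation}\label{eq:vsasm}
\alpha(m;2,4,\dots,2m)=A_V(2m+1),
\end{equation}
and the encoding above shows why. A symmetric row with sum $1$ has an odd middle entry, so the middle column is $1,-1,1,\dots,1$, and the block of the first $m$ columns has row sums $0,1,0,\dots,1,0$. The transpose of this block encodes a monotone triangle with bottom row $(2,4,\dots,2m)$. Conversely, such a block, the middle column and the reflected block form an ASM, because a partial row sum that ends in the right half is $1$ minus a partial sum of the left half.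

\subsection*{The reversed bottom row}
We have $\alpha(1;k_1)=1$ and $\alpha(2;k_1,k_2)=k_2-k_1+1$. For $n=3$ put $a=k_2-k_1$ and $b=k_3-k_2$. The middle row is a pair with $k_1\le l_1\le k_2\le l_2\le k_3$ other than $(k_2,k_2)$, and it can be completed in $l_2-l_1+1$ ways. There are $(a+1)(b+1)$ pairs, the average of $l_2-l_1+1$ over them is $\frac{a+b}2+1$, and the excluded pair contributes $1$. Thus
\begin{equation}\label{eq:alpha3}
\alpha(3;k_1,k_2,k_3)=\tfrac12(a+1)(b+1)(a+b+2)-1 .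
\end{equation}
This gives $\alpha(3;1,2,3)=7$, and the values $\alpha(m;2,\dots,2m)=1,3,26$ for $m=1,2,3$.

The product on which the operators act in \eqref{eq:operator} is antisymmetric, so one might expect that reversing $(1,\dots,n)$ changes $\alpha$ only by a sign. This is far from true: $\alpha(2;2,1)=0$ and $\alpha(3;3,2,1)=-1$. The conjecture posed in \cite{Source} describes what happens for odd $n$: it states that for $n=2m+1$, $m\ge1$,
\[
\alpha(n;n,n-1,\dots,1)=(-1)^m\alpha(m;2,4,\dots,2m).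
\]
We prove it and give the value as a product.

\begin{theorem}\label{thm:main}
For $m\ge1$,
\[
\alpha(2m+1;2m+1,2m,\dots,1)=(-1)^m\prod_{k=1}^m\frac{(6k-2)!}{(2m+2k)!}=(-1)^m\alpha(m;2,4,\dots,2m).
\]
\end{theorem}

\begin{theorem}\label{thm:companions}
\begin{enumerate}
\item[(a)] For even $n$, $\alpha(n;n,n-1,\dots,1)=0$.
\item[(b)] For $m\ge1$, $\alpha(2m;2m,2m,2m-2,2m-2,\dots,2,2)=\alpha(m;2,4,\dots,2m)$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:contract} is elementary and shows where the sign $(-1)^m$ and the numbers $2,4,\dots,2m$ come from. The proof of Theorem~\ref{thm:main} occupies the remaining sections. Since the left-hand side counts nothing a priori, we compute it in closed form and compare the result with Kuperberg's product formula for $A_V(2m+1)$ \cite{Kuperberg}. To compute the number we embed it in a function: $\alpha(n;n,\dots,1)=F_n(1,\dots,1)$ for a symmetric polynomial $F_n$ of degree at most $n-1$ in each variable (Section~\ref{sec:F}).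 Under the specialization $y_2=1-1/y_1$ the polynomial $F_n$ reduces to $F_{n-2}$ times linear factors, and this property characterizes it (Section~\ref{sec:reduce}). A determinantal expression has the same reduction and therefore equals $F_n$ up to a constant (Theorem~\ref{thm:det}). This identity in $y_1,\dots,y_n$ holds for every $n$ and is a multivariate strengthening of the conjecture: its value at $(1,\dots,1)$ for odd $n$ is a Vandermonde determinant, evaluated in Section~\ref{sec:eval}.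

\section{The sign and the doubled bottom row}\label{sec:contract}

Deleting the bottom row of a monotone triangle expresses $\alpha(n;\cdot)$ as a sum of values of $\alpha(n-1;\cdot)$. To use this at decreasing arguments we need a form of the sum that is visibly polynomial in $k$.

For a polynomial $p$ let $\Pi$ be the polynomial with $\Pi(x)-\Pi(x-1)=p(x)$ and $\Pi(0)=0$, and define $\sum_{l=a}^bp(l)=\Pi(b)-\Pi(a-1)$ for all integers $a,b$. This is the ordinary sum for $b\ge a$, it is $0$ for $b=a-1$, and it is $-\sum_{l=b+1}^{a-1}p(l)$ for $b<a-1$. It is a polynomial in $a$, $b$ and in any parameters on which $p$ depends polynomially. For $k\in\mathbb Z^n$ define a linear functional $S^{(k)}$ on polynomials $A$ in $n-1$ variables: $S^{(k_1)}$ is the identity on constants, and for $n\ge2$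
\begin{equation}\label{eq:S}
S^{(k_1,\dots,k_n)}A=S^{(k_1,\dots,k_{n-1})}\sum_{l=k_{n-1}+1}^{k_n}A(\cdot,l)+S^{(k_1,\dots,k_{n-2},k_{n-1}-1)}A(\cdot,k_{n-1}),
\end{equation}
where $A(\cdot,l)$ is the polynomial in $n-2$ variables obtained by fixing the last one. By induction on $n$, $S^{(k)}A$ is a polynomial in $k$ and in the parameters of $A$.

\begin{lemma}\label{lem:S}
For $n\ge2$ and all $k\in\mathbb Z^n$, $\alpha(n;k)=S^{(k)}\alpha(n-1;\cdot)$.
\end{lemma}

\begin{proof}
We show by induction on $n$ that for $k_1<\dots<k_{n-1}\le k_n$ the number $S^{(k)}A$ is the sum of $A(l)$ over all strictly increasing $l=(l_1,\dots,l_{n-1})$ with $k_j\le l_j\le k_{j+1}$. The weak last inequality is what the second term of \eqref{eq:S} requires. For $n=2$, \eqref{eq:S} is the sum of $A(l)$ over $k_1\le l\le k_2$. Let $n\ge3$. If $l_{n-1}>k_{n-1}$, then $l_{n-2}<l_{n-1}$ holds automatically, and $(l_1,\dots,l_{n-2})$ runs over the strictly increasing sequences interlacing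 $(k_1,\dots,k_{n-1})$; this is the first term. If $l_{n-1}=k_{n-1}$, then $l_{n-2}\le k_{n-1}-1$, and $(l_1,\dots,l_{n-2})$ runs over those interlacing $(k_1,\dots,k_{n-2},k_{n-1}-1)$, where $k_{n-2}\le k_{n-1}-1$; this is the second term.

For strictly increasing $k$ the sequences $l$ are the possible rows above the bottom row, so the lemma holds for such $k$. Both sides are polynomials in $k$, so it holds for all $k$.
\end{proof}

\begin{lemma}\label{lem:contract}
For every finite integer sequence $\kappa$ (possibly empty) and every integer $c$,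
\[
S^{(\kappa,c+1,c,c-1)}A=-S^{(\kappa,c+1)}A(\cdot,c,c).
\]
\end{lemma}

\begin{proof}
Put $B=A(\cdot,c)$. Since $\sum_{l=c+1}^{c-1}p(l)=-p(c)$, definition \eqref{eq:S} gives
\[
S^{(\kappa,c+1,c,c-1)}A=S^{(\kappa,c+1,c-1)}B-S^{(\kappa,c+1,c)}B .
\]
Again by \eqref{eq:S}, $S^{(\kappa,c+1,d)}B=S^{(\kappa,c+1)}\sum_{l=c+2}^dB(\cdot,l)+S^{(\kappa,c)}B(\cdot,c+1)$. The last term does not depend on $d$ and cancels in the difference, and $\sum_{l=c+2}^{c-1}p(l)-\sum_{l=c+2}^{c}p(l)=\Pi(c-1)-\Pi(c)=-p(c)$.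
\end{proof}

Apply Lemma~\ref{lem:contract} to $S^{(2m+1,\dots,1)}$ with $c=2,4,\dots,2m$ in turn. Each step removes two entries from the superscript, fixes two more arguments of $A$ and contributes a sign; after $m$ steps only $S^{(2m+1)}=\mathrm{id}$ remains. With $A=\alpha(2m;\cdot)$ and Lemma~\ref{lem:S} we obtain
\begin{equation}\label{eq:doubled}
\alpha(2m+1;2m+1,\dots,1)=(-1)^m\alpha(2m;2m,2m,\dots,4,4,2,2).
\end{equation}
For $m=1$ this reads $\alpha(3;3,2,1)=-\alpha(2;2,2)=-1$. So the conjecture is equivalent to Theorem~\ref{thm:companions}(b), in which each entry of $(2,4,\dots,2m)$ appears twice and in reverse order. In particular, Theorem~\ref{thm:companions}(b) follows from \eqref{eq:doubled} once Theorem~\ref{thm:main} is proved.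

\section{A symmetric polynomial whose value at $(1,\dots,1)$ is $\alpha(n;n,\dots,1)$}\label{sec:F}

The operator $\mathrm{id}+E_{k_p}\Delta_{k_q}=\mathrm{id}-E_{k_p}+E_{k_p}E_{k_q}$ suggests the polynomial
\[
f(a,b)=1-a+ab=a\,(b-\tau a),\qquad \tau(y)=1-\frac1y .
\]
The map $\tau$ has order three: $\tau^2(y)=1/(1-y)$ and $\tau^3(y)=y$. We write $y'=\tau y$ and $y''=\tau^2y$, so that
\[
f(y,y')=0,\qquad 1-y'=\frac1y,\qquad yy'=y-1,\qquad \frac1{y''}=1-y .
\]
For $k\in\mathbb Z^n$ let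
\[
F_k(y_1,\dots,y_n)=\sum_{x}\ \prod_{i}x_i^{k_i}\prod_{i<j}\frac{f(x_i,x_j)}{x_j-x_i},
\]
where $x=(x_1,\dots,x_n)$ runs over the $n!$ orderings of $y_1,\dots,y_n$. With $g=\prod_iy_i^{k_i}\prod_{i<j}f(y_i,y_j)$ and $S_n$ acting by permuting the variables,
\begin{equation}\label{eq:antisym}
F_k\cdot\prod_{i<j}(y_j-y_i)=\sum_{\sigma\in S_n}\operatorname{sgn}(\sigma)\,\sigma g .
\end{equation}
The right-hand side is an antisymmetric Laurent polynomial. It vanishes at $y_i=y_j$ and is therefore divisible by the Vandermonde product, so $F_k$ is a symmetric Laurent polynomial.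

\begin{lemma}\label{lem:value}
$\alpha(n;k)=F_k(1,\dots,1)$ for all $k\in\mathbb Z^n$.
\end{lemma}

\begin{proof}
Let $V(e)=\prod_{i<j}\frac{e_j-e_i}{j-i}$, and let $\Lambda$ be the linear functional on Laurent polynomials with $\Lambda(y_1^{e_1}\cdots y_n^{e_n})=V(e)$. Multiplying a monomial by $y_p$ shifts $e_p$ by one, so \eqref{eq:operator} says $\alpha(n;k)=\Lambda(g)$. Since $V$ is antisymmetric, $\Lambda(\sigma g)=\operatorname{sgn}(\sigma)\Lambda(g)$, and \eqref{eq:antisym} gives $\alpha(n;k)=\frac1{n!}\Lambda\bigl(F_k\prod_{i<j}(y_j-y_i)\bigr)$.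

Put $y_i=\exp u_i$ and $\partial_i=\partial/\partial u_i$. Then $\Lambda(h)=V(\partial_1,\dots,\partial_n)h\big|_{u=0}$, as one sees on monomials. The operator $V(\partial)$ is homogeneous of order $\binom n2$, so only the terms of degree $\binom n2$ in the Taylor expansion of $h$ contribute. For $h=F_k\prod_{i<j}(y_j-y_i)$ these terms are $F_k(1,\dots,1)\prod_{i<j}(u_j-u_i)$. Expanding both Vandermonde products as $\sum_\sigma\operatorname{sgn}(\sigma)\prod_iu_i^{\sigma(i)-1}$ gives $\prod_{i<j}(\partial_j-\partial_i)\prod_{i<j}(u_j-u_i)=n!\prod_{l<n}l!$. Since $\prod_{i<j}(j-i)=\prod_{l<n}l!$, we get $V(\partial)\prod_{i<j}(u_j-u_i)=n!$.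
\end{proof}

Subtracting $1$ from every $k_i$ divides $F_k$ by $y_1\cdots y_n$ and does not change the value at $(1,\dots,1)$. From now on $F_n$ denotes $F_k$ for $k=(n-1,\dots,1,0)$, and $F_0=1$. Thus
\begin{equation}\label{eq:Fn}
\alpha(n;n,\dots,1)=F_n(1,\dots,1),\qquad F_n=\sum_x\ \prod_ix_i^{n-i}\prod_{i<j}\frac{f(x_i,x_j)}{x_j-x_i}.
\end{equation}
As $F_n$ is symmetric, we write $F_n(Y)$ for a set $Y$ of $n$ variables; sums and products over $w$ or $v$ run over $Y$.

\begin{lemma}\label{lem:basic}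
\begin{enumerate}
\item[(a)] $F_n$ is a symmetric polynomial of degree at most $n-1$ in each variable.
\item[(b)] For $|Y|=n\ge1$,
\[
F_n(Y)=\sum_{w}w^{n-1}\prod_{v\ne w}\frac{f(w,v)}{v-w}\,F_{n-1}(Y\setminus w).
\]
\item[(c)] For $n\ge3$, $F_n(y,y',y'',y_4,\dots,y_n)=0$.
\item[(d)] $F_n|_{y_n=0}=\prod_{j<n}(y_j-1)\cdot F_{n-1}(y_1,\dots,y_{n-1})$, and the coefficient of $y_n^{n-1}$ in $F_n$ is $\prod_{j<n}(1-y_j)\cdot F_{n-1}(y_1,\dots,y_{n-1})$.
\end{enumerate}
\end{lemma}

\begin{proof}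
(a) In \eqref{eq:antisym} the right-hand side is now a polynomial of degree at most $(n-1)+(n-1)$ in each variable, and the Vandermonde product has degree $n-1$.

(b) Group the orderings by $x_1=w$.

(c) We have $f(y,y')=f(y',y'')=f(y'',y)=0$. A nonzero term of \eqref{eq:Fn} would need $y'$ before $y$, $y''$ before $y'$, and $y$ before $y''$, which is impossible.

(d) At $y_n=0$ the factor $x_i^{n-i}$ kills every ordering except those with $x_n=y_n$. In these, each $y_j$ with $j<n$ contributes, beyond the corresponding term of $F_{n-1}$, the factor $y_jf(y_j,0)/(0-y_j)=y_j-1$. For the leading coefficient let $y_n\to\infty$. Each factor $f(a,b)/(b-a)$ containing $y_n$ stays bounded, so a term with $x_i=y_n$ is $O(|y_n|^{n-i})$. Only $i=1$ contributes to $\lim F_n/y_n^{n-1}$, and $f(y_n,y_j)/(y_j-y_n)\to1-y_j$.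
\end{proof}

\begin{example}\label{ex:small}
We have $F_1=1$ and
\[
F_2=\frac{y_1f(y_1,y_2)-y_2f(y_2,y_1)}{y_2-y_1}=-1+(y_1+y_2)-y_1y_2=-(1-y_1)(1-y_2).
\]
For $n=3$, Lemma~\ref{lem:basic}(d) shows that the value of $F_3$ at $y_3=0$ and the coefficient of $y_3^2$ both equal $-(1-y_1)^2(1-y_2)^2$. Hence $F_3+\prod_i(1-y_i)^2$ is symmetric, divisible by $y_3$ and of degree at most $1$ in $y_3$, so it equals $c\,y_1y_2y_3$ for a constant $c$. The point $(2,\frac12,-1)$ is a $\tau$-orbit, so $F_3$ vanishes there by Lemma~\ref{lem:basic}(c); this reads $1=-c$. Therefore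
\[
F_3=-\Bigl(y_1y_2y_3+\prod_{i=1}^3(1-y_i)^2\Bigr).
\]
The values $F_2(1,1)=0$ and $F_3(1,1,1)=-1$ agree with those found in the introduction.
\end{example}

\section{Inversion and reduction}\label{sec:reduce}

We want a description of $F_n$ that does not involve the sum over $n!$ orderings. The specialization $y_2=\tau y_1$ kills half of the terms of \eqref{eq:Fn}, and by the degree bound it loses no information.

\begin{lemma}\label{lem:interp}
Let $K$ be a field of characteristic zero, and let $H\in K[y_1,\dots,y_q]$ be symmetric, of degree at most $D$ in $y_1$, and zero when $y_2=\tau y_1$. If $2(q-1)>D$, then $H=0$.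
\end{lemma}

\begin{proof}
By symmetry $H$ vanishes when $y_j=\tau y_1$ and when $y_1=\tau y_j$, for $2\le j\le q$. So, as a polynomial in $y_1$ over $K(y_2,\dots,y_q)$, it has the roots $1/(1-y_j)$ and $1-1/y_j$, which are $2(q-1)$ distinct rational functions.
\end{proof}

The case $n=3$ shows what the specialization looks like. Using $yy'=y-1$ and $1-y'=1/y$,
\[
F_3(y,y',w)=-\frac{(1-y)^2}{y^2}\Bigl[(1-w)^2-\frac{y^2}{1-y}\,w\Bigr].
\]
Since $2+\frac{y^2}{1-y}=\frac{(1-y)^2+1}{1-y}=\frac1{y''}+y''$, the bracket equals $(w-y'')(w-1/y'')$. The root $w=y''$ is explained by Lemma~\ref{lem:basic}(c). The root $w=1/y''$ comes from a symmetry that is not visible in the definition \eqref{eq:Fn} but is visible in Example~\ref{ex:small}: $w^2F_3(y_1,y_2,1/w)=F_3(y_1,y_2,w)$. Both phenomena persist for all $n$.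

\begin{proposition}\label{prop:IR}
The following hold for $n\ge1$ and $n\ge2$, respectively.
\begin{align*}
(\mathrm I_n)\qquad& y_1^{n-1}F_n(1/y_1,y_2,\dots,y_n)=(-1)^{n-1}F_n(y_1,\dots,y_n);\\
(\mathrm R_n)\qquad& F_n(y,y',Y)=-\Bigl(\frac{1-y}y\Bigr)^{n-1}\prod_{w}(w-y'')\Bigl(w-\frac1{y''}\Bigr)F_{n-2}(Y),\quad|Y|=n-2.
\end{align*}
\end{proposition}

Theorem~\ref{thm:companions}(a) follows at once: for even $n$, $(\mathrm I_n)$ at $y_1=\dots=y_n=1$ says that $F_n(1,\dots,1)$ equals its negative.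

The two statements are proved together. Only $(\mathrm R_n)$ is needed to identify $F_n$ later, but its proof uses $(\mathrm I_{n-1})$, and $(\mathrm I_n)$ is in turn deduced from $(\mathrm R_n)$.

\begin{proof}
For $n\le3$ the statements $(\mathrm I_n)$ are read off Example~\ref{ex:small}: for $n=2$ because $y_1(1-1/y_1)=-(1-y_1)$, for $n=3$ because $y_1^2\cdot y_1^{-1}=y_1$ and $y_1^2(1-1/y_1)^2=(1-y_1)^2$. Next, $F_2(y,y')=-(1-y)/y$ is $(\mathrm R_2)$, and $(\mathrm R_3)$ was computed above. Let $n\ge4$, assume both statements for smaller indices, and put $p=n-2$ and $\gamma=(1-y)/y=-y'$.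

\medskip\noindent\emph{Step 1: expansion of $F_n(y,y',Y)$.}
We apply Lemma~\ref{lem:basic}(b) to the $n$ variables $y,y',Y$ and use
\[
f(y',b)=y'(b-y''),\quad f(w,y)=(1-y)(y''-w),\quad f(w,y')=\frac{y-w}y,\quad\frac{y-y''}{y-y'}=-\frac1\gamma .
\]
The last identity holds because $y-y''=-\frac{y^2-y+1}{1-y}$ and $y-y'=\frac{y^2-y+1}y$. The term with $y$ in first position vanishes, since $f(y,y')=0$. The term of $y'$ is
\[
(y')^{2n-2}\,\frac{y-y''}{y-y'}\prod_w\frac{w-y''}{w-y'}\,F_{n-1}(y,Y)=-\gamma^{2n-3}\prod_w\frac{w-y''}{w-y'}\,F_{n-1}(y,Y).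
\]
In the term of $w\in Y$ we have $\frac{f(w,y)f(w,y')}{(y-w)(y'-w)}=\gamma\,\frac{w-y''}{w-y'}$, and $(\mathrm R_{n-1})$ applies to $F_{n-1}(y,y',Y\setminus w)$. With $v-1/y''=v-1+y$ the term becomes
\[
-\gamma^{n-1}\frac{w^{n-1}}{w-y'}\prod_{v}(v-y'')\prod_{v\ne w}\frac{(v-1+y)f(w,v)}{v-w}\,F_{n-3}(Y\setminus w).
\]
Hence $F_n(y,y',Y)=-\gamma^{n-1}\prod_v(v-y'')\cdot B$, where
\[
B=\gamma^{p}\frac{F_{p+1}(y,Y)}{\prod_w(w-y')}+\sum_w\frac{w^{p+1}}{w-y'}\prod_{v\ne w}\frac{(v-1+y)f(w,v)}{v-w}\,F_{p-1}(Y\setminus w),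
\]
and $(\mathrm R_n)$ is the claim $B=\prod_w(w-1+y)\,F_p(Y)$. Multiply this claim by $\prod_wf(y,w)=y^p\prod_w(w-y')$ and put $g_w(y)=f(y,w)(w-1+y)$. Then $(\mathrm R_n)$ is equivalent to $L=R$, where
\begin{align*}
L(y)&=(1-y)^pF_{p+1}(y,Y),\\
R(y)&=\prod_wg_w(y)\,F_p(Y)-y\sum_ww^{p+1}\prod_{v\ne w}\frac{g_v(y)f(w,v)}{v-w}\,F_{p-1}(Y\setminus w).
\end{align*}

\medskip\noindent\emph{Step 2: proof that $L=R$.}
Both sides are polynomials in $y$ of degree at most $2p$ over $\mathbb Q(Y)$. There are $p+1$ points where both are easy to evaluate, namely $y=1$ and $y=1-w_0$ for $w_0\in Y$; this is not enough for degree $2p$. Inversion makes up the difference. By $(\mathrm I_{p+1})$,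
\[
y^{2p}L(1/y)=(y-1)^p(-1)^pF_{p+1}(y,Y)=L(y).
\]
Also $y^2g_w(1/y)=(y-1+w)(yw-y+1)=g_w(y)$, which gives $y^{2p}R(1/y)=R(y)$ term by term. So $y^{-p}L$ and $y^{-p}R$ are Laurent polynomials with exponents in $[-p,p]$, invariant under $y\mapsto1/y$, and hence polynomials of degree at most $p$ in $y+1/y$. The $p+1$ points above give distinct values of $y+1/y$, so it suffices to compare $L$ and $R$ there.

At $y=1$ we have $L=0$ and $g_w(1)=w^2$, so by Lemma~\ref{lem:basic}(b)
\[
R(1)=\prod_ww^2\cdot\Bigl[F_p(Y)-\sum_ww^{p-1}\prod_{v\ne w}\frac{f(w,v)}{v-w}F_{p-1}(Y\setminus w)\Bigr]=0 .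
\]

At $y=1-w_0$ we have $g_{w_0}=0$, so only the summand $w=w_0$ of $R$ survives. In it $v-1+y=v-w_0$ cancels the denominator. Using
\[
f(w_0,v)=w_0\Bigl(v-1+\frac1{w_0}\Bigr),\qquad f(1-w_0,v)=(1-w_0)\Bigl(v+\frac{w_0}{1-w_0}\Bigr)
\]
for the $p-1$ variables $v\ne w_0$, we find
\[
R(1-w_0)=-w_0^{2p}(1-w_0)^p\,T,\qquad T=\prod_{v\ne w_0}\Bigl(v-1+\frac1{w_0}\Bigr)\Bigl(v+\frac{w_0}{1-w_0}\Bigr)F_{p-1}(Y\setminus w_0).
\]
To evaluate $L$, invert the first variable so that it forms a $\tau$-pair with $w_0$. Let $z=1/(1-w_0)$. Then $z'=w_0$, $z''=1-1/w_0$, $1/z''=-w_0/(1-w_0)$ and $(1-z)/z=-w_0$. By $(\mathrm I_{p+1})$ and $(\mathrm R_{p+1})$,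
\[
L(1-w_0)=w_0^p(-1)^p(1-w_0)^pF_{p+1}(z,z',Y\setminus w_0)=w_0^p(-1)^p(1-w_0)^p\cdot\bigl(-(-w_0)^p\,T\bigr),
\]
which equals $R(1-w_0)$. This proves $L=R$ and hence $(\mathrm R_n)$.

\medskip\noindent\emph{Step 3: proof of $(\mathrm I_n)$.}
Let $H=w^{n-1}F_n(1/w,y_1,\dots,y_{n-1})-(-1)^{n-1}F_n(w,y_1,\dots,y_{n-1})$. It is symmetric in $y_1,\dots,y_{n-1}$ and has degree at most $n-1$ in $y_1$. Put $y_2=\tau y_1$, $u=y_1''$, $Z=\{y_3,\dots,y_{n-1}\}$, and apply $(\mathrm R_n)$ to both terms. Up to a common factor that does not involve $w$, $H$ becomes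
\[
w^2\Bigl(\frac1w-u\Bigr)\Bigl(\frac1w-\frac1u\Bigr)w^{n-3}F_{n-2}(1/w,Z)-(-1)^{n-1}(w-u)\Bigl(w-\frac1u\Bigr)F_{n-2}(w,Z).
\]
Both quadratic factors equal $w^2-(u+1/u)w+1$, so this vanishes by $(\mathrm I_{n-2})$. Lemma~\ref{lem:interp} over $K=\mathbb Q(w)$, with $q=D=n-1$, gives $H=0$ because $2(n-2)>n-1$. This inequality is where $n\ge4$ is used. It fails for $n=3$, which is why $F_3$ had to be computed explicitly.
\end{proof}

\section{A determinant formula for $F_n$}\label{sec:det}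

By Lemma~\ref{lem:interp}, the sequence $F_n$ is determined by $F_0=F_1=1$, symmetry, the degree bound and $(\mathrm R_n)$. It remains to find a closed expression with the same properties. We look for a determinant with one row for each variable, and we want a coordinate in which both $\tau$ and inversion act simply.

The fixed points of $\tau$ are the roots of $N(y)=y^2-y+1$, namely $\zeta=e^{\mathrm i\pi/3}$ and $\zeta^{-1}$. We use $\zeta+\zeta^{-1}=1$, $\zeta^3=-1$, and $\delta=\zeta-\zeta^{-1}=\mathrm i\sqrt3$, so $\delta^2=-3$. Put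
\[
P=P(y)=\zeta(y-\zeta),\qquad Q=Q(y)=\zeta^{-1}(y-\zeta^{-1}).
\]
Since $\zeta^2+\zeta^{-2}=-1$ and $\zeta^2-\zeta^{-2}=\delta$,
\begin{equation}\label{eq:PQ}
PQ=N,\qquad P+Q=y+1,\qquad P-Q=\delta(y-1).
\end{equation}
Moreover $P(\tau y)=\zeta(\zeta^{-1}-1/y)=(y-\zeta)/y$ and $P(1/y)=-\zeta^2(y-\zeta^{-1})/y$ with $-\zeta^2=\zeta^{-1}$. Together with the formulas obtained by exchanging $\zeta$ and $\zeta^{-1}$, this gives
\begin{equation}\label{eq:transf}
P(\tau y)=\frac{\zeta^{-1}P}y,\qquad Q(\tau y)=\frac{\zeta Q}y,\qquad P(1/y)=\frac Qy,\qquad Q(1/y)=\frac Py .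
\end{equation}
So $\tau$ multiplies $P/Q$ by the cube root of unity $\zeta^{-2}$, inversion inverts $P/Q$, and $r=(P/Q)^3$ is invariant under $\tau$.

For $n\ge0$ and $0\le j\le n-1$ define
\[
\phi^{(n)}_j(y)=P^{3j+1}Q^{3(n-1-j)}+(-1)^{n-1}P^{3(n-1-j)}Q^{3j+1},
\]
\[
M_n=\det\bigl(\phi^{(n)}_j(y_i)\bigr)_{1\le i\le n,\ 0\le j\le n-1},\qquad d_n=\prod_i(y_i+1)\prod_{i<j}(y_j-y_i)(1-y_iy_j),
\]
and $G_n=M_n/d_n$. The shape of $\phi^{(n)}_j$ mirrors the two properties of $F_n$ found so far. The row of $y$ is a linear combination of the vectors $(r^j)_j$ and $(r^{-j})_j$. As $r$ is $\tau$-invariant, the rows of $y,y',y''$ lie in one plane, and $M_n$ vanishes on $\tau$-orbits, as in Lemma~\ref{lem:basic}(c). Exchanging $P$ and $Q$ multiplies the row by $(-1)^{n-1}$, as in $(\mathrm I_n)$. The denominator $d_n$ removes the zeros of $M_n$ that this construction forces.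

\begin{theorem}\label{thm:det}
For all $n\ge0$, $F_n=C_nG_n$, where $C_0=C_1=1$ and $C_n=(-1)^{n-1}3^{-(3n-4)}C_{n-2}$. In particular $C_{2m+1}=3^{-m(3m+2)}$.
\end{theorem}

\begin{example}
For $n=1$, $G_1=(P+Q)/(y+1)=1$. For $n=2$, \eqref{eq:PQ} gives $P^2-Q^2=\delta(y^2-1)$ and $P^2+Q^2=(y+1)^2-2N=3y-N$, so
\[
\phi^{(2)}_0=PQ^3-P^3Q=\delta(y^2-1)(-N),\qquad\phi^{(2)}_1=P^4-Q^4=\delta(y^2-1)(3y-N).
\]
Subtracting the first column from the second,
\[
M_2=\delta^2(y_1^2-1)(y_2^2-1)\cdot(-3)\bigl(N(y_1)y_2-N(y_2)y_1\bigr)=9(y_1^2-1)(y_2^2-1)(y_2-y_1)(1-y_1y_2).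
\]
Hence $G_2=9(y_1-1)(y_2-1)=-9F_2$, in agreement with $C_2=-3^{-2}$.
\end{example}

The proof of the theorem needs two factorizations. We write $P_w=P(w)$, $Q_w=Q(w)$, $r_w=(P_w/Q_w)^3$, while $P,Q,r,N$ are taken at $y$.

\begin{lemma}\label{lem:factor}
\begin{align}
r^{-1}-r&=3\delta\,N^{-3}\,y(y-1)(y+1)(2y-1)(y-2),\label{eq:f1}\\
(P_wQ_w)^3\bigl(r_w+r_w^{-1}-r-r^{-1}\bigr)&=\frac{27y^2(1-y)^2}{N^{3}}\prod_{u\in\{y,y',y''\}}(w-u)\Bigl(w-\frac1u\Bigr).\label{eq:f2}
\end{align}
\end{lemma}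

\begin{proof}
By \eqref{eq:PQ}, $P^3-Q^3=(P-Q)\bigl((P+Q)^2-PQ\bigr)=3\delta\,y(y-1)$ and $P^3+Q^3=(P+Q)\bigl((P+Q)^2-3PQ\bigr)=-(y+1)(2y-1)(y-2)$. Since $r^{-1}-r=(Q^6-P^6)/N^3$, this proves \eqref{eq:f1}.

From $r_w+r_w^{-1}-r-r^{-1}=(r_w-r)(rr_w-1)/(rr_w)$ we see that the left-hand side of \eqref{eq:f2} is $N^{-3}(P_w^3Q^3-P^3Q_w^3)(P_w^3P^3-Q_w^3Q^3)$. We start from
\[
P_wQ-PQ_w=(w-\zeta)(y-\zeta^{-1})-(y-\zeta)(w-\zeta^{-1})=\delta(w-y).
\]
Replace $y$ by $y'$ and by $y''$. By \eqref{eq:transf} applied twice, $P(y'')=\zeta^{-2}P/(y-1)$ and $Q(y'')=\zeta^2Q/(y-1)$, so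
\[
P_wQ-\zeta^{-2}PQ_w=\delta\zeta^{-1}y(w-y'),\qquad P_wQ-\zeta^{-4}PQ_w=\delta\zeta^{-2}(y-1)(w-y'').
\]
As $1,\zeta^{-2},\zeta^{-4}$ are the cube roots of unity and $\delta^3\zeta^{-3}=3\delta$, the product of the three identities is
\[
P_w^3Q^3-P^3Q_w^3=3\delta\,y(y-1)(w-y)(w-y')(w-y'').
\]
Now replace $y$ by $1/y$ and multiply by $y^3$. Since $\tau(1/y)=1-y=1/y''$ and $\tau^2(1/y)=1/y'$,
\[
P_w^3P^3-Q_w^3Q^3=3\delta\,y(1-y)\Bigl(w-\frac1y\Bigr)\Bigl(w-\frac1{y'}\Bigr)\Bigl(w-\frac1{y''}\Bigr).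
\]
Multiplying the last two displays and using $(3\delta)^2=-27$ gives \eqref{eq:f2}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:det}]
Put $\varepsilon=(-1)^{n-1}$.

\medskip\noindent\emph{$G_n$ is a symmetric polynomial of degree at most $n-1$ in each variable.}
The exponents $a=3j+1$ and $b=3(n-1-j)$ satisfy $a-b=6j+4-3n\equiv n\pmod2$, so $(-1)^a+\varepsilon(-1)^b=0$. Hence $\phi_j^{(n)}$ vanishes when $P=-Q$, that is, at $y=-1$. The determinant $M_n$ vanishes at $y_i=y_j$. It also vanishes at $y_iy_j=1$, because $\phi^{(n)}_j(1/y)=\varepsilon y^{-(3n-2)}\phi^{(n)}_j(y)$ by \eqref{eq:transf}, which makes the two rows proportional. The factors of $d_n$ are irreducible and pairwise non-associate, so $d_n$ divides $M_n$. Both are antisymmetric, and the degree of the quotient in $y_1$ is at most $(3n-2)-1-2(n-1)=n-1$.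

\medskip\noindent\emph{Reduction of the numerator.}
Let $n\ge2$ and consider $M_n(y,y',Y)$. Put $a_j=PQ^{3n-3}r^j$ and $b_j=P^{3n-3}Qr^{-j}$. The row of $y$ is $a+\varepsilon b$. By \eqref{eq:transf} and $\zeta^{-(3j+1)+3(n-1-j)}=\varepsilon\zeta^{-1}$, the row of $y'$ is $y^{-(3n-2)}(\varepsilon\zeta^{-1}a+\zeta b)$. The matrix $\begin{pmatrix}1&\varepsilon\\\varepsilon\zeta^{-1}&\zeta\end{pmatrix}$ has determinant $\delta$; it is nonzero because the exponent $3j+1$ is not a multiple of $3$. Taking the factors $PQ^{3n-3}$ and $P^{3n-3}Q$ out of $a$ and $b$,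
\[
M_n(y,y',Y)=\delta\,y^{-(3n-2)}N^{3n-2}\det\bigl[(r^j)_j;\ (r^{-j})_j;\ (\phi^{(n)}_j(w))_j,\ w\in Y\bigr].
\]
The first two rows satisfy the recurrence $c_{j+1}-(r+r^{-1})c_j+c_{j-1}=0$, and the row of $w$ satisfies the same recurrence with $r_w$ in place of $r$. Let $c_0,\dots,c_{n-1}$ be the columns, and replace $c_{j+1}$ by $c_{j+1}-(r+r^{-1})c_j+c_{j-1}$ for $1\le j\le n-2$; this is a unitriangular operation. The first two rows become $(1,r,0,\dots,0)$ and $(1,r^{-1},0,\dots,0)$ and contribute the factor $r^{-1}-r$. In the new columns the row of $w$ has the entries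
\[
(r_w+r_w^{-1}-r-r^{-1})\,\phi^{(n)}_j(w)=(P_wQ_w)^3(r_w+r_w^{-1}-r-r^{-1})\,\phi^{(n-2)}_{j-1}(w),
\]
for $1\le j\le n-2$. Insert \eqref{eq:f1} and \eqref{eq:f2}. The power of $N$ is $3n-2-3-3(n-2)=1$, and $\delta\cdot3\delta=-9$, so
\begin{multline*}
M_n(y,y',Y)=-9\,y^{-(3n-2)}N\,y(y-1)(y+1)(2y-1)(y-2)\\
\times\bigl(27y^2(1-y)^2\bigr)^{n-2}\prod_w\prod_{u\in\{y,y',y''\}}(w-u)\Bigl(w-\frac1u\Bigr)\,M_{n-2}(Y).
\end{multline*}

\medskip\noindent\emph{Reduction of the denominator.}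
We have $y'+1=(2y-1)/y$, $y'-y=-N/y$, $1-yy'=2-y$, and $(1-wy)(1-wy')=(y-1)(w-1/y)(w-1/y')$. Hence
\[
d_n(y,y',Y)=\frac{(y+1)(2y-1)(y-2)N}{y^{2}}\,(y-1)^{n-2}\prod_w\prod_{u\in\{y,y'\}}(w-u)\Bigl(w-\frac1u\Bigr)\,d_{n-2}(Y).
\]
In the quotient the constant is $-9\cdot27^{n-2}=-3^{3n-4}$, the power of $y$ is $-(3n-2)+1+2(n-2)+2=-(n-1)$, and the power of $y-1$ is $1+2(n-2)-(n-2)=n-1$. Therefore
\[
G_n(y,y',Y)=-3^{3n-4}\Bigl(\frac{y-1}y\Bigr)^{n-1}\prod_w(w-y'')\Bigl(w-\frac1{y''}\Bigr)G_{n-2}(Y).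
\]

\medskip\noindent\emph{Conclusion.}
We have $F_0=G_0=1$ and $F_1=G_1=1$. Let $n\ge2$ and assume $F_{n-2}=C_{n-2}G_{n-2}$. Comparing the last display with $(\mathrm R_n)$ shows that $F_n-C_nG_n$ vanishes when $y_2=\tau y_1$. Lemma~\ref{lem:interp} with $q=n$ and $D=n-1$ gives $F_n=C_nG_n$. For $n=2j+1$ the step factor is $3^{-(6j-1)}$, and $\sum_{j=1}^m(6j-1)=m(3m+2)$.
\end{proof}

\section{Evaluation at $(1,\dots,1)$ and proof of Theorem~\ref{thm:main}}\label{sec:eval}

Let $n=2m+1$. At $(1,\dots,1)$ both $M_n$ and $d_n$ vanish, the factor $(y_j-y_i)(1-y_iy_j)$ to second order, so $G_n(1,\dots,1)$ has to be computed as a limit. The inversion symmetry suggests a variable in which this factor becomes a single difference.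

\subsection*{The limit}
With $t=y+1/y-2=(y-1)^2/y$ we have $N=y(1+t)$ and
\[
(y_j-y_i)(1-y_iy_j)=-y_iy_j(t_j-t_i).
\]
For real $y$, $Q$ is the complex conjugate of $P$, $|P|^2=N$, and $P(1)=1$. So near $y=1$ we may write $P=\sqrt N e^{\mathrm i\theta}$ and $Q=\sqrt Ne^{-\mathrm i\theta}$ with $\theta$ real, continuous, and zero at $y=1$. Index the columns by $k=j-m\in\{-m,\dots,m\}$. The difference of the exponents in $\phi^{(n)}_j$ is $\beta_k=6k+1$, and the sign is $+$ because $n$ is odd, so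
\[
\phi^{(n)}_{k+m}(y)=N^{(3n-2)/2}\,2\cos(\beta_k\theta).
\]
(For even $n$ a sine appears instead, which vanishes at $y=1$.) By \eqref{eq:PQ}, $4\sin^2\theta=-(P-Q)^2/N=3t/(1+t)$, that is, $t=4\sin^2\theta/(3-4\sin^2\theta)$. Both $t$ and $\cos(\beta_k\theta)$ are analytic functions of $s=\theta^2$ near $0$:
\[
t=\tfrac43s+O(s^2),\qquad 2\cos(\beta_k\theta)=\sum_{l\ge0}\frac{2(-1)^l\beta_k^{2l}}{(2l)!}\,s^l .
\]

We recall a standard fact: if $h_k(s)=\sum_lc_{l,k}s^l$ are $n$ power series convergent near $0$, then $\det(h_k(s_i))/\prod_{i<j}(s_j-s_i)\to\det(c_{l,k})_{0\le l\le n-1}$ as distinct $s_1,\dots,s_n$ tend to $0$. Indeed, Newton's formula $h(s_i)=\sum_{l<i}h[s_1,\dots,s_{l+1}]\prod_{p\le l}(s_i-s_p)$ writes the matrix $(h_k(s_i))$ as a triangular matrix of determinant $\prod_{i<j}(s_j-s_i)$ times the matrix of divided differences $h_k[s_1,\dots,s_{l+1}]$, and these tend to $h_k^{(l)}(0)/l!=c_{l,k}$.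

Let distinct $y_1,\dots,y_n>1$ tend to $1$. The $t_i$ are distinct, hence so are the $s_i$, and $(t_j-t_i)/(s_j-s_i)\to\frac43$ by the mean value theorem. The limiting determinant $\det(c_{l,k})$ is a Vandermonde determinant in the $\beta_k^2$. Since $G_n$ is a polynomial, $N\to1$ and $y_i+1\to2$,
\[
G_n(1,\dots,1)=2^{-n}\Bigl(-\frac34\Bigr)^{\binom n2}\prod_{l=0}^{n-1}\frac{2(-1)^l}{(2l)!}\prod_{k<k'}(\beta_{k'}^2-\beta_k^2)=\Bigl(\frac34\Bigr)^{\binom n2}\prod_{l=0}^{2m}\frac1{(2l)!}\prod_{k<k'}(\beta_{k'}^2-\beta_k^2).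
\]
Now $\beta_{k'}^2-\beta_k^2=12(k'-k)\bigl(3(k+k')+1\bigr)$ and $\prod_{k<k'}(k'-k)=\prod_{l=0}^{2m}l!$. The powers of $\frac34$ and $12$ combine to $3^{2\binom n2}=3^{2m(2m+1)}$, and $C_n=3^{-m(3m+2)}$ reduces this to $3^{m^2}$. By \eqref{eq:Fn} and Theorem~\ref{thm:det},
\begin{equation}\label{eq:raw}
\alpha(2m+1;2m+1,\dots,1)=3^{m^2}\prod_{l=0}^{2m}\frac{l!}{(2l)!}\prod_{-m\le k<k'\le m}\bigl(3(k+k')+1\bigr).
\end{equation}
For $m=1$ the right-hand side is $3\cdot\frac1{24}\cdot(-2)\cdot1\cdot4=-1$, in agreement with \eqref{eq:alpha3}.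

\subsection*{Sign and absolute value}
Let $c_s$ now denote the number of pairs $-m\le k<k'\le m$ with $k+k'=s$, for an integer $s$. Then $c_{-s}=c_s$, and for $0\le s\le2m$ the pair is determined by $k'$ with $s/2<k'\le m$, so $c_s=m-\lfloor s/2\rfloor=\#\{1\le j\le m:2j-1\ge s\}$. The factor $3s+1$ is negative exactly for $s<0$. Of the $m(2m+1)$ pairs, $c_0=m$ have $s=0$, so $\frac12\bigl(m(2m+1)-m\bigr)=m^2$ have $s<0$, and the sign of \eqref{eq:raw} is $(-1)^{m^2}=(-1)^m$.

For $j\ge1$, the numbers $3s+1$ with $0\le s\le2j-1$ and $3s-1$ with $1\le s\le2j-1$ are the integers from $1$ to $6j-2$ that are not divisible by $3$. Hence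
\begin{equation}\label{eq:block}
\prod_{s=0}^{2j-1}(3s+1)\prod_{s=1}^{2j-1}(3s-1)=\frac{(6j-2)!}{3^{2j-1}(2j-1)!}.
\end{equation}
By the formula for $c_s$, the product of \eqref{eq:block} over $1\le j\le m$ is $\prod_{k<k'}|3(k+k')+1|$, and $\sum_{j=1}^m(2j-1)=m^2$ cancels the factor $3^{m^2}$ in \eqref{eq:raw}. Splitting $\prod_ll!$ by the parity of $l$ and $\prod_l(2l)!$ at $l=m$,
\[
\prod_{l=0}^{2m}\frac{l!}{(2l)!}=\frac{\prod_{j=1}^m(2j-1)!\,\prod_{j=0}^m(2j)!}{\prod_{l=0}^m(2l)!\,\prod_{j=1}^m(2m+2j)!}=\prod_{j=1}^m\frac{(2j-1)!}{(2m+2j)!}.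
\]
The factors $(2j-1)!$ cancel against those in \eqref{eq:block}, which proves the first equality of Theorem~\ref{thm:main}.

\subsection*{Comparison with vertically symmetric ASMs}
Kuperberg's formula \cite[Theorem~2]{Kuperberg} is
\[
A_V(2m+1)=(-3)^{m^2}\prod_{\substack{1\le i,j\le2m+1\\2\mid j}}\frac{3(j-i)+1}{j-i+2m+1}.
\]
Put $j=2k$ with $1\le k\le m$. For fixed $k$ the denominators run from $2k$ to $2m+2k$ and multiply to $(2m+2k)!/(2k-1)!$. The difference $j-i$ runs from $-(2m+1-2k)$ to $2k-1$, so the numerators multiply to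
\[
\prod_{s=0}^{2k-1}(3s+1)\cdot(-1)^{2m+1-2k}\prod_{s=1}^{2m+1-2k}(3s-1).
\]
Take the product over $k$ and reindex the last factor by $k\mapsto m+1-k$, which turns $2m+1-2k$ into $2k-1$. Then \eqref{eq:block} applies for each $k$, and
\[
A_V(2m+1)=(-1)^{m^2+m}\,3^{m^2}\prod_{k=1}^m\frac{(2k-1)!}{(2m+2k)!}\cdot\frac{(6k-2)!}{3^{2k-1}(2k-1)!}=\prod_{k=1}^m\frac{(6k-2)!}{(2m+2k)!}.
\]
For $m=1,2,3$ this product is $1,3,26$, the values found in the introduction. By \eqref{eq:vsasm} it equals $\alpha(m;2,4,\dots,2m)$, which is the second equality of Theorem~\ref{thm:main}. With \eqref{eq:doubled}, this also completes the proof of Theorem~\ref{thm:companions}(b).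

\begin{thebibliography}{9}

\bibitem{Fischer}
Fischer, \emph{The number of monotone triangles with prescribed bottom row}, Adv. Appl. Math. \textbf{37} (2006).

\bibitem{Kuperberg}
Kuperberg, \emph{Symmetry classes of alternating-sign matrices under one roof}, Ann. of Math. \textbf{156} (2002).

\bibitem{Source}
\texttt{https://phaidra.univie.ac.at/download/o:1312748}

\end{thebibliography}
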